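# The sharp constant for splitting a function along a sum of concave moduli

## 1. The best constant is $1/(1-\sin\theta_0)$, where $\cos\theta_0=\theta_0$

For $f\in C[0,1]$ let
$$\omega(f;t)=\sup\{|f(x)-f(y)|:\ x,y\in[0,1],\ |x-y|\le t\},\qquad t\in\mathbf R_+=[0,\infty),$$
be its modulus of continuity.

**Definition.** A constant $\gamma$ is *admissible* if the following holds for every sequence $\{\psi_n:\mathbf R_+\to\mathbf R_+\}$ of concave functions with $\sum\psi_n<\infty$ and every $f\in C[0,1]$ with $\omega(f;t)\le\sum\psi_n(t)$ for all $t\in\mathbf R_+$: there is a sequence $\{f_n\}\subset C[0,1]$ such that $f=\sum f_n$ in $C[0,1]$ and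
$$\omega(f_n;t)\le\gamma\,\psi_n(t),\qquad t\in\mathbf R_+,\quad n=1,2,\dots$$
We write $\inf\gamma$ for the infimum of all admissible constants.

**Theorem 1.** Let $\theta_0=0.739085\ldots$ be the root of $\cos\theta=\theta$ in $(0,\pi/2)$. Then
$$\inf\gamma=\gamma^*:=\frac1{1-\sin\theta_0}=\frac{1+\sin\theta_0}{\cos^2\theta_0}=3.0638\ldots,$$
and the infimum is attained: $\gamma^*$ is admissible.

In words: suppose the oscillation of $f$ at every scale $t$ is paid for by a budget $\sum\psi_n(t)$, each $\psi_n$ being concave. We want to cut $f$ into parts $f_n$ so that the $n$-th part lives within the $n$-th budget alone. This is possible if every budget is first multiplied by one universal constant. The paper from which the problem comes, "Interpolation of Operators and Approximation of Functions", asks how large the constant must be. It is known that admissible constants exist and that $3/2<\inf\gamma<14$, and the conjecture was $\inf\gamma=2$. Theorem 1 says that the conjecture is false and gives the exact value. A reader who only wants the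 disproof can stop after Section 4, where $\inf\gamma\ge1+2/\sqrt3>2$ is proved.

There are two halves. For the lower bound (Sections 3–5) we build functions that are hard to split. For the upper bound (Sections 6–8) we turn the splitting problem, by duality, into an inequality about transport of mass on the line, and prove that inequality with constant $\gamma^*$.

## 2. Concave budgets, proportional budgets, and one sawtooth

Three facts about concave functions will be used throughout.

A concave $\psi:\mathbf R_+\to\mathbf R_+$ is nondecreasing. If $\psi(a)>\psi(b)$ with $a<b$, then for $t>b$ the value $\psi(t)$ lies on or below the line through $(a,\psi(a))$ and $(b,\psi(b))$, which tends to $-\infty$; this contradicts $\psi\ge0$.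

If moreover $\psi(0)=0$, then $\psi(a)\ge\frac a{a+b}\psi(a+b)$ and $\psi(b)\ge\frac b{a+b}\psi(a+b)$, so $\psi(a+b)\le\psi(a)+\psi(b)$. With monotonicity, $\psi(|x-z|)\le\psi(|x-y|)+\psi(|y-z|)$: thus $\psi(|x-y|)$ is a pseudometric on $\mathbf R$.

A concave function on $\mathbf R_+$ is continuous on $(0,\infty)$ but may jump up at $0$: the function with $\psi(0)=0$ and $\psi(t)=1$ for $t>0$ is concave. Always $\psi(0)\le\psi(0+)$.

**One budget, or proportional budgets.** If $\psi_n=c_n\psi$ with $c_n\ge0$ and $0<\sum c_n<\infty$, put $f_n=\frac{c_n}{\sum c_i}f$. Then $\omega(f_n;\cdot)=\frac{c_n}{\sum c_i}\,\omega(f;\cdot)\le c_n\psi$, so the constant $1$ is enough. Nothing below $1$ works, as $f(t)=t$ and $\psi_1(t)=t$ (all other budgets $0$) show. The difficulty comes from budgets that act at different scales.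

**Two budgets.** Divide $[0,1]$ into $N$ equal cells. On the left $3/4$ of each cell let $f'=1$, on the right $1/4$ let $f'=-1$. Over a cell, $f$ gains half the length of the cell. Hence $\omega(f;t)\le t$, and also $\omega(f;t)\le\frac t2+\frac2N$: to compare $x<y$ in different cells, move $x$ to the right end and $y$ to the left end of its cell at a cost of at most $1/N$ each; between cell endpoints the slope is $\frac12$; and if $x,y$ share a cell, $|f(x)-f(y)|\le\frac1N$. So $\omega(f;\cdot)\le\psi_1+\psi_2$ with
$$\psi_1(t)=\tfrac12\min(t,\tfrac4N),\qquad\psi_2(t)=\tfrac12t .$$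
Suppose $f=f_1+f_2+\text{constants}$ with $\omega(f_n;\cdot)\le\gamma\psi_n$. Let $E$ be the set where $f$ rises, $|E|=\frac34$, and test against the functional $g\mapsto\int_Eg'$. It gives $\frac34$ on $f$. On $f_2$ it gives at most $\gamma\cdot\frac12\cdot\frac34$, because $|f_2'|\le\gamma/2$ a.e. For $f_1$ use that its total oscillation is tiny: $\int_Ef_1'=\big(f_1(1)-f_1(0)\big)-\int_{[0,1]\setminus E}f_1'\le\frac{2\gamma}N+\frac\gamma2\cdot\frac14$. Altogether $\frac34\le\gamma\big(\frac12+\frac2N\big)$, and $N\to\infty$ gives $\gamma\ge\frac32$.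

Two features of this computation carry the whole lower bound. The test functional is "the increase of $g$ over a set $E$". A budget saturating at a small scale forces us to approximate $E$ by a set with few intervals (above, by all of $[0,1]$), and the price is the measure of the symmetric difference. The natural continuation is to put teeth on the teeth.

## 3. Nested sawteeth and the inequality they impose

Fix $\lambda\in(0,\frac14]$ and put $q=1-2\lambda$, $w_j=q^j$. We write $|A|$ for Lebesgue measure.

**Definition (types).** Let $\mathcal T_0=\{\mathrm{leaf}_0\}$ and $\mathcal T_j=\{\mathrm{leaf}_j\}\cup\{(\tau,\tau'):\tau,\tau'\in\mathcal T_{j-1}\}$. Each type carries three numbers. For $\mathrm{leaf}_j$: $x=1$, $C=w_j$, $F=0$. For a node $\sigma=(\tau,\tau')\in\mathcal T_j$: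
$$\begin{aligned}x_\sigma&=(1-\lambda)x_\tau-\lambda x_{\tau'},\\ C_\sigma&=(1-\lambda)C_\tau+\lambda(C_{\tau'}-w_{j-1}),\\ F_\sigma&=(1-\lambda)F_\tau+\lambda F_{\tau'}+(w_{j-1}-w_j)\tfrac{1-x_\sigma}2.\end{aligned}\tag{1}$$

**Definition (realization).** Let $N\in\mathbf N$. A type of level $j$ with a sign $\pm$ is realized on an interval $Q$ (a *piece of level $j$*) by a slope function $f'$ and a set $E$:

- $\mathrm{leaf}_j$ with sign $\pm$: $f'=\pm w_j$ on $Q$; $E\cap Q=Q$ for sign $+$ and $E\cap Q=\emptyset$ for sign $-$.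
- $(\tau,\tau')$ with sign $\pm$: divide $Q$ into $N$ equal *cells*, each cell into a left part of proportion $1-\lambda$ on which $\tau$ is realized with sign $\pm$, and a right part of proportion $\lambda$ on which $\tau'$ is realized with sign $\mp$.

For example, $(\mathrm{leaf}_0,\mathrm{leaf}_0)$ with sign $+$ is a sawtooth with slopes $\pm1$ (with $\lambda=\frac14$, the one of Section 2). Here $x=1-2\lambda$, $C=1-\lambda$ and $F=2\lambda\cdot\frac{1-(1-2\lambda)}2=2\lambda^2$. In the level-2 type $(\mathrm{leaf}_1,(\mathrm{leaf}_0,\mathrm{leaf}_0))$, $f$ rises steadily with slope $q$ on the left parts and descends along a fine sawtooth on the right parts; $x=(1-\lambda)-\lambda(1-2\lambda)=1-2\lambda+2\lambda^2$.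

Changing the sign of a piece changes $f'$ into $-f'$ and $E\cap Q$ into $Q\setminus E$. The numbers in (1) have the following meaning for a piece $Q$ of level $j$ and type $\sigma$.

(a) $f$ changes over $Q$ by $\pm w_j|Q|$, and over a cell of length $\ell$ of a level-$j$ node by $\pm w_j\ell$. For leaves this is the definition; for a node, induction gives the change $\pm[(1-\lambda)w_{j-1}-\lambda w_{j-1}]\ell=\pm w_j\ell$ per cell.

(b) $|E\cap Q|=\frac{1\pm x_\sigma}2|Q|$. For leaves this is clear. For a node with sign $+$ the proportion is $(1-\lambda)\frac{1+x_\tau}2+\lambda\frac{1-x_{\tau'}}2=\frac{1+x_\sigma}2$, and sign $-$ gives the complement.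

(c) $\int_{E\cap Q}f'=C_\sigma|Q|$ for sign $+$, and $(C_\sigma-w_j)|Q|$ for sign $-$. The second follows from the first and (a): with sign $-$ we integrate $-f'$ over the complement, which gives $-(w_j|Q|-C_\sigma|Q|)$. For a leaf the first is clear; for a node it is the recursion $(1-\lambda)C_\tau+\lambda(C_{\tau'}-w_{j-1})$.

**Proposition 2.** If $\gamma$ is admissible, $K\ge1$ and $\tau\in\mathcal T_K$, then
$$C_\tau\le\gamma\Big[F_\tau+w_K\frac{1+x_\tau}2\Big].\tag{2}$$

*Proof.* Realize $\tau$ with sign $+$ on $[0,1]$, with $f(0)=0$.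

**Step 1: a budget for $f$.** This step bounds $\omega(f;\cdot)$ by a sum of concave functions, one for each level. Clearly $|f'|\le1$, so $\omega(f;t)\le t$. Let $1\le k\le K$ and $\delta_k=N^{-(K-k)-1}$. Descending the tree from the root, each point of $[0,1]$ arrives either at a leaf of level $\ge k$ or at a node of level $k$. So the leaf pieces of levels $\ge k$, where $|f'|\le w_k$, and the cells of level-$k$ nodes, which have length at most $\delta_k$ and net slope $\pm w_k$, partition $[0,1]$. Take $x<y$ with $y-x\le t$. If both are in one cell, $|f(x)-f(y)|\le\delta_k$. Otherwise move $x$ to the right end of its cell and $y$ to the left end of its cell (if they lie in cells), at a cost of at most $\delta_k$ each; between the new points $f$ changes by at most $w_kt$. So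
$$\omega(f;t)\le w_kt+2\delta_k .$$
Put $s_k=2\delta_k/(w_{k-1}-w_k)$. This increases with $k$, since $\delta_k$ increases (weakly, if $N=1$) and $w_{k-1}-w_k=2\lambda q^{k-1}$ decreases. Let
$$\psi_k(t)=(w_{k-1}-w_k)\min(t,s_k)\ (1\le k\le K),\qquad\psi_{K+1}(t)=w_Kt,\qquad\psi_n=0\ (n>K+1).$$
Given $t$, let $k$ be maximal with $s_k\le t$. The terms with $n>k$ sum to $(w_k-w_K)t+w_Kt=w_kt$, and the term $n=k$ is $(w_{k-1}-w_k)s_k=2\delta_k$; hence $\sum\psi_n(t)\ge w_kt+2\delta_k\ge\omega(f;t)$. If no such $k$ exists, $\sum\psi_n(t)=w_0t=t\ge\omega(f;t)$. So $\omega(f;\cdot)\le\sum\psi_n$.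

**Step 2: the test functional.** This step applies admissibility and splits the test value. Let $f=\sum f_n$ with $\omega(f_n;\cdot)\le\gamma\psi_n$. All $\psi_n$ are bounded by multiples of $t$, so the $f_n$ are Lipschitz. Let $\mathcal L(g)=\int_Eg'$. As $E$ is a finite union of intervals, $\mathcal L$ is a finite combination of point evaluations, so it is continuous on $C[0,1]$ and $\mathcal L(f)=\sum\mathcal L(f_n)$. By (c), $\mathcal L(f)=C_\tau$. For $n>K+1$, $f_n$ is constant and $\mathcal L(f_n)=0$. Since $|f_{K+1}'|\le\gamma w_K$ a.e., (b) gives $\mathcal L(f_{K+1})\le\gamma w_K|E|=\gamma w_K\frac{1+x_\tau}2$.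

**Step 3: the remaining terms.** This step bounds $\mathcal L(f_n)$ for $1\le n\le K$ by replacing $E$ with a coarser set. Let $\mathcal Q_n$ be the partition of $[0,1]$ into the pieces of level $n$ and the leaf pieces of levels $>n$. Every node splits into $2N$ pieces, so $\mathcal Q_n$ has at most $(2N)^{K-n}$ members. Let $E_n$ be the union of its members with sign $+$. Then $|f_n'|\le\gamma(w_{n-1}-w_n)$ a.e., and $f_n$ has oscillation at most $\gamma(w_{n-1}-w_n)s_n=2\gamma\delta_n$. Therefore
$$\mathcal L(f_n)=\int_{E_n}f_n'+\int(1_E-1_{E_n})f_n'\le(2N)^{K-n}\,2\gamma\delta_n+\gamma(w_{n-1}-w_n)|E\triangle E_n|,$$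
and the first term on the right equals $2^{K-n+1}\gamma/N$.

**Step 4: the total price is $F_\tau$.** This step shows $\sum_{n=1}^K(w_{n-1}-w_n)|E\triangle E_n|=F_\tau$. More generally, for a piece $Q$ of level $j$ and type $\sigma$,
$$\sum_{1\le n\le j}(w_{n-1}-w_n)|(E\triangle E_n)\cap Q|=F_\sigma|Q| .$$
If $Q$ is a leaf piece, it is a member of $\mathcal Q_n$ for every $n\le j$, and $E\cap Q=E_n\cap Q$; all terms vanish. If $Q$ is a node piece, it is a member of $\mathcal Q_j$. For sign $+$, $(E\triangle E_j)\cap Q=Q\setminus E$; for sign $-$ it is $E\cap Q$. By (b) the term $n=j$ is $(w_{j-1}-w_j)\frac{1-x_\sigma}2|Q|$ in both cases. The terms $n<j$ are additive over the subpieces of level $j-1$, which by induction contribute $[(1-\lambda)F_\tau+\lambda F_{\tau'}]|Q|$ for $\sigma=(\tau,\tau')$. The sum is $F_\sigma|Q|$ by (1).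

Adding up, $C_\tau\le\sum_{n=1}^K2^{K-n+1}\gamma/N+\gamma F_\tau+\gamma w_K\frac{1+x_\tau}2$. The numbers $C_\tau,F_\tau,x_\tau$ do not depend on $N$; let $N\to\infty$. $\square$

**A better coordinate.** The recursion becomes transparent if we scale by $w_j$ and shift. For $\tau\in\mathcal T_j$ put
$$\chi_\tau=\frac{C_\tau-\gamma F_\tau}{w_j}-\frac{1+\gamma}2 .$$
For a leaf, $\chi=1-\frac{1+\gamma}2=\frac{1-\gamma}2$. For $\sigma=(\tau,\tau')\in\mathcal T_j$, (1) and $w_{j-1}-w_j=2\lambda w_{j-1}$ give
$$\frac{C_\sigma-\gamma F_\sigma}{w_{j-1}}=(1-\lambda)\chi_\tau+\lambda\chi_{\tau'}+\frac{1+\gamma}2-\lambda-\gamma\lambda(1-x_\sigma).$$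
The left side is $(1-2\lambda)\big(\chi_\sigma+\frac{1+\gamma}2\big)$. Subtracting $(1-2\lambda)\frac{1+\gamma}2$ leaves on the right the constants $\lambda(1+\gamma)-\lambda-\gamma\lambda=0$. Hence
$$\chi_{\mathrm{leaf}}=\tfrac{1-\gamma}2,\qquad(1-2\lambda)\chi_{(\tau,\tau')}=(1-\lambda)\chi_\tau+\lambda\chi_{\tau'}+\gamma\lambda\,x_{(\tau,\tau')}.\tag{3}$$
Dividing (2) by $w_K$ and subtracting $\frac{1+\gamma}2$ gives
$$\gamma\ \text{admissible}\ \Longrightarrow\ \chi_\tau\le\tfrac12(\gamma x_\tau-1)\quad\text{for all types }\tau.\tag{4}$$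
(Level $0$ is covered too: $\mathrm{leaf}_0$ has the same $(x,\chi)$ as $\mathrm{leaf}_1$.)

## 4. The self-similar sawtooth: $\inf\gamma\ge1+2/\sqrt3>2$

The first family to try uses the same pattern on the ascending and on the descending parts, at every level.

**Proposition 3.** Every admissible $\gamma$ satisfies $\gamma\ge\dfrac{2(1+x)}{1+3x^2}$ for all $0<x<1$. In particular $\gamma\ge\frac{28}{13}>2$, and even $\gamma\ge1+\frac2{\sqrt3}=2.1547\ldots$

*Proof.* Let $\tau_0=\mathrm{leaf}_0$, $\tau_{j+1}=(\tau_j,\tau_j)$. Then $x_{\tau_j}=q^j$, and (3) reads $q\chi_{\tau_{j+1}}=\chi_{\tau_j}+\gamma\lambda q^{j+1}$. So $y_j=q^j\chi_{\tau_j}$ satisfies $y_{j+1}=y_j+\gamma\lambda q^{2j+1}$, with $y_0=\frac{1-\gamma}2$. Summing the geometric series, with $1-q^2=4\lambda(1-\lambda)$, and using (4),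
$$y_K=\frac{1-\gamma}2+\gamma\,\frac{q(1-q^{2K})}{4(1-\lambda)}\ \le\ \frac{q^K(\gamma q^K-1)}2.\tag{5}$$
Fix $x\in(0,1)$ and let $\lambda\to0$ with $K=\lceil\ln x/\ln q\rceil$, so that $q^K\to x$. In the limit $\frac{1-\gamma}2+\frac{\gamma(1-x^2)}4\le\frac{\gamma x^2-x}2$; multiplying by $4$, $2+2x\le\gamma(1+3x^2)$. For $x=\frac16$ the bound is $\frac{7/3}{13/12}=\frac{28}{13}$. For $x=\frac2{\sqrt3}-1$ we have $2(1+x)=\frac4{\sqrt3}$ and $1+3x^2=8-4\sqrt3$, so the bound is $\frac1{\sqrt3(2-\sqrt3)}=\frac{2+\sqrt3}{\sqrt3}=1+\frac2{\sqrt3}$. $\square$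

This disproves the conjecture, and it is also the point where the self-similar family stops. The derivative of $\frac{1+x}{1+3x^2}$ has the sign of $1-6x-3x^2$, whose only positive zero is $x=\frac2{\sqrt3}-1$, so the bound just obtained is the best one that the inequality of Proposition 3 can give. What has not been used is the freedom to choose the partner $\tau'$ in $(\tau,\tau')$ different from $\tau$. To see what it brings, we study the set of all reachable pairs $(x_\tau,\chi_\tau)$ as $\lambda\to0$. Composition with a partner is then a small step, and many small steps become a flow.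

## 5. The flow of compositions, and $\gamma\ge\gamma^*$

Let $\gamma$ be admissible; then $\gamma>0$ by Proposition 3. Let $R_\lambda$ be the set of all $(x_\tau,\chi_\tau)$, $\tau\in\bigcup_j\mathcal T_j$.

Replacing every $\mathrm{leaf}_i$ in a type by $\mathrm{leaf}_{i+1}$ maps $\mathcal T_j$ into $\mathcal T_{j+1}$, leaves $x$ unchanged and multiplies $C$ and $F$ by $q$ (the recursion (1) is homogeneous in the $w$'s), hence preserves $(x,\chi)$. So any two points of $R_\lambda$ occur at a common level, and $R_\lambda$ is closed under the operation $(P,P')\mapsto P\circ P'$ which for $P=(x,\chi)$, $P'=(x',\chi')$ gives, by (1) and (3), the point $(\hat x,\hat\chi)$ with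
$$\hat x=x-\lambda(x+x'),\qquad\hat\chi=\chi+\frac\lambda{1-2\lambda}\big(\chi+\chi'+\gamma\hat x\big).\tag{6}$$
(For the second formula note $\frac{1-\lambda}{1-2\lambda}=1+\frac\lambda{1-2\lambda}$.) For example $\mathrm{leaf}\circ\mathrm{leaf}$ has $\hat x=1-2\lambda$.

Define
$$R=\{(x,u)\in\mathbf R^2:\ \operatorname{dist}((x,u),R_\lambda)\to0\ \text{as}\ \lambda\to0\}.$$
$R$ is closed: if $P_n\to P$ with $P_n\in R$, then $\limsup_{\lambda\to0}\operatorname{dist}(P,R_\lambda)\le|P-P_n|$ for every $n$. It contains the leaf point $(1,\frac{1-\gamma}2)$. By (4),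
$$u\le\tfrac12(\gamma x-1)\quad\text{for all }(x,u)\in R.\tag{7}$$

**Lemma 4.** (i) If $(a,u_0)\in R$ and $(b(t),v(t))$, $0\le t\le t_*$, is a continuous curve in $R$, then the solution of
$$\dot x=-(x+b),\qquad\dot u=u+v+\gamma x,\qquad(x,u)(0)=(a,u_0)$$
stays in $R$ for $0\le t\le t_*$.
(ii) $\big(x,\,-\frac{\gamma x}4+\frac{2-\gamma}{4x}\big)\in R$ for $0<x\le1$.

*Proof.* (i) Let first $(b,v)$ be constant. Choose $P_\lambda\to(a,u_0)$ and $(b_\lambda,v_\lambda)\to(b,v)$ in $R_\lambda$, and put $P^0=P_\lambda$, $P^{i+1}=P^i\circ(b_\lambda,v_\lambda)\in R_\lambda$. Use the norm $|(x,u)|=|x|+|u|$ and write $G(x,u)=(-(x+b),u+v+\gamma x)$. By (6) there is a constant $C$ with $|P^{i+1}|+1\le(1+C\lambda)(|P^i|+1)$, so the $P^i$ are bounded uniformly for $i\lambda\le t_*$. Hence (6) gives, with $\epsilon_\lambda=|b_\lambda-b|+|v_\lambda-v|\to0$ and uniform constants,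
$$P^{i+1}=P^i+\lambda G(P^i)+O(\lambda\epsilon_\lambda+\lambda^2).$$
The exact solution $z=(x,u)$ satisfies $z((i+1)\lambda)=z(i\lambda)+\lambda G(z(i\lambda))+O(\lambda^2)$ by Taylor's formula. As $G$ is Lipschitz with constant $1+\gamma$, the errors $e_i=|P^i-z(i\lambda)|$ satisfy $e_{i+1}\le(1+(1+\gamma)\lambda)e_i+O(\lambda\epsilon_\lambda+\lambda^2)$, so $e_i\le e^{(1+\gamma)t_*}\big(e_0+O(\epsilon_\lambda+\lambda)\big)\to0$ uniformly for $i\lambda\le t_*$. Thus $P^{\lfloor t/\lambda\rfloor}\to z(t)$, and $z(t)\in R$.

If $(b,v)$ is piecewise constant with values in $R$, apply this on each interval of constancy in turn. A continuous curve is a uniform limit of step functions with values on the curve; by Gronwall's inequality the corresponding solutions converge uniformly, and $R$ is closed.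

(ii) For $x=1$ the point is the leaf point. For $0<x<1$ use the types $\tau_K$ of Section 4 with $q^K\to x$: their first coordinate tends to $x$, and by (5) the second tends to $\frac1x\big(\frac{1-\gamma}2+\frac{\gamma(1-x^2)}4\big)=-\frac{\gamma x}4+\frac{2-\gamma}{4x}$. $\square$

We now look for a curve in $R$ which supplies its own partners, but in reversed order: the point with parameter $\theta$ is to be composed with the point with parameter $-\theta$.

**Proposition 5.** Every admissible $\gamma$ satisfies $\gamma\ge\gamma^*$.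

*Proof.* **Step 1: the first coordinate.** This step finds a parametrization $X(\theta)$ compatible with the pairing $\theta\leftrightarrow-\theta$. Let $T(\theta)=\frac{1+\sin\theta}{\cos\theta}$ for $|\theta|<\frac\pi2$. Then
$$T(-\theta)=\frac1{T(\theta)},\qquad T'=\frac{\cos^2\theta+(1+\sin\theta)\sin\theta}{\cos^2\theta}=T\sec\theta,\qquad T+\frac1T=2\sec\theta.$$
Fix $0<\theta_1<\theta_0$, so $\cos\theta_1>\theta_1$. Put $c_1=1/T(\theta_1)$ and $X(\theta)=c_1T(\theta)$ for $|\theta|\le\theta_1$; then $X(\theta_1)=1$. Let $\theta$ move from $\theta_1$ down to $-\theta_1$ according to $\dot\theta=-2/T(\theta)$, which takes finite time. Then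
$$\tfrac d{dt}X(\theta)=c_1T\sec\theta\cdot\big(-\tfrac2T\big)=-2c_1\sec\theta=-\big(X(\theta)+X(-\theta)\big),$$
which is the equation $\dot x=-(x+b)$ with $b=X(-\theta)$.

**Step 2: an operator on second coordinates.** This step translates Lemma 4(i) into a rule producing new curves in $R$ over the same $X$. Suppose $v$ is continuous on $[-\theta_1,\theta_1]$ and $(X(\theta),v(\theta))\in R$ for all $\theta$. Start at the leaf point $(1,\frac{1-\gamma}2)$ and use the partner curve $(X(-\theta),v(-\theta))$. Dividing $\dot u=u+v(-\theta)+\gamma X(\theta)$ by $\dot\theta=-2/T$, we find that $(X(\theta),(\mathcal Av)(\theta))\in R$ for all $\theta$, where $y=\mathcal Av$ solves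
$$y'(\theta)=-\frac{T(\theta)}2\big(y(\theta)+v(-\theta)+\gamma X(\theta)\big),\qquad y(\theta_1)=\frac{1-\gamma}2.\tag{8}$$

**Step 3: a fixed point of $\mathcal A$.** This step writes down explicitly the curve to which the iteration will converge. Let
$$S_0=\frac{1-\gamma(1-\sin\theta_1)}{\cos\theta_1-\theta_1},\qquad u^*(\theta)=\tfrac12\big[S_0(\cos\theta-\theta)-\gamma c_1\tan\theta\,(1+\sin\theta)\big].$$
Write $\sigma=\sin\theta$. The even part gives $u^*(\theta)+u^*(-\theta)=S_0\cos\theta-\gamma c_1\frac{\sigma^2}{\cos\theta}$. Therefore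
$$-\tfrac T2\big(u^*(\theta)+u^*(-\theta)+\gamma c_1T\big)=-\tfrac12\Big[S_0(1+\sigma)+\gamma c_1\frac{(1+\sigma)(1+\sigma-\sigma^2)}{\cos^2\theta}\Big].$$
On the other hand,
$$u^{*\prime}(\theta)=-\tfrac12\Big[S_0(1+\sigma)+\gamma c_1\Big(\frac{1+\sigma}{\cos^2\theta}+\sigma\Big)\Big].$$
The two agree: $(1+\sigma)(1+\sigma-\sigma^2)=1+2\sigma-\sigma^3=(1+\sigma)+\sigma(1-\sigma^2)$. For the initial value, $c_1\tan\theta_1(1+\sin\theta_1)=\sin\theta_1$, so
$$u^*(\theta_1)=\tfrac12\big[1-\gamma(1-\sin\theta_1)-\gamma\sin\theta_1\big]=\tfrac{1-\gamma}2 .$$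
Hence $\mathcal Au^*=u^*$.

**Step 4: the iteration converges to $u^*$.** This step shows that the fixed point lies over $R$; so far it is only a formula. Let $v_0$ be the curve of Lemma 4(ii) at $x=X(\theta)\in[c_1^2,1]$, and $v_n=\mathcal A^nv_0$; by Step 2, $(X,v_n)$ lies in $R$. By (8), $v_n-u^*=\mathcal B^n(v_0-u^*)$, where $y=\mathcal Bv$ solves $y'=-\frac T2(y+v(-\theta))$, $y(\theta_1)=0$, that is,
$$(\mathcal Bv)(\theta)=\int_\theta^{\theta_1}\tfrac{T(r)}2\exp\Big(\int_\theta^r\tfrac T2\Big)v(-r)\,dr .$$
This operator is positive: $v\ge0$ implies $\mathcal Bv\ge0$. Let $\Phi(\theta)=\cos\theta-\theta$. It is decreasing, as $\Phi'=-(1+\sin\theta)$, and $\Phi(\theta_1)>0$, so $\Phi>0$ on $[-\theta_1,\theta_1]$. Since $\Phi(\theta)+\Phi(-\theta)=2\cos\theta$, we have $\Phi'=-\frac T2\big(\Phi(\theta)+\Phi(-\theta)\big)$. So $z=\Phi-\mathcal B\Phi$ satisfies $z'=-\frac T2z$, $z(\theta_1)=\Phi(\theta_1)$, whence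
$$\Phi-\mathcal B\Phi=\Phi(\theta_1)\exp\Big(\int_\theta^{\theta_1}\tfrac T2\Big)\ge\Phi(\theta_1)>0 .$$
Consequently $\mathcal B\Phi\le\rho\,\Phi$ with $\rho=1-\Phi(\theta_1)/\max\Phi<1$. Choose $M$ with $|v_0-u^*|\le M\Phi$. By positivity $|v_n-u^*|\le\mathcal B^n|v_0-u^*|\le M\rho^n\Phi\to0$. As $R$ is closed, $(X(\theta),u^*(\theta))\in R$.

**Step 5: evaluation at $\theta=0$.** This step turns membership in $R$ into the bound. We have $X(0)=c_1$, $u^*(0)=\frac{S_0}2$, so (7) gives $S_0\le\gamma c_1-1\le\gamma$, i.e.
$$1-\gamma(1-\sin\theta_1)\le\gamma(\cos\theta_1-\theta_1).$$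
Let $\theta_1\uparrow\theta_0$: the right side tends to $0$, and $\gamma\ge\frac1{1-\sin\theta_0}=\gamma^*$. $\square$

Here one sees where $\cos\theta=\theta$ enters. The contraction in Step 4 works as long as $\Phi(\theta_1)>0$; at $\theta_1=\theta_0$ it would degenerate to $\mathcal B\Phi=\Phi$. As $\theta_1\uparrow\theta_0$ the denominator of $S_0$ vanishes, while (7) keeps $S_0$ bounded above; so the numerator must be $\le0$ in the limit.

## 6. Duality: the upper bound as a transport inequality

From now on $\gamma=\gamma^*$. We must split functions, and by duality it is enough to compare transport costs.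

**Definition.** For a finitely supported signed measure $\nu$ on $\mathbf R$ with $\nu(\mathbf R)=0$ and a concave $\psi:\mathbf R_+\to\mathbf R_+$ with $\psi(0)=0$, let $W_\psi(\nu)$ be the minimum of $\sum\pi(x,y)\psi(|x-y|)$ over couplings $\pi$ of the positive and negative parts $\nu_+$ and $\nu_-$.

For instance let $\nu=-\delta_0+\delta_3-\delta_4+\delta_7$ and $\psi(t)=\min(t,2)$. Matching $\{0,3\},\{4,7\}$ costs $2\psi(3)=4$; matching $\{0,7\},\{3,4\}$ costs $\psi(7)+\psi(1)=3$. A coupling here is a mixture of these two matchings, so $W_\psi(\nu)=3$.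

**Duality.** If $\nu$ lives on a finite set $\mathcal F$, then
$$W_\psi(\nu)=\max\Big\{\int g\,d\nu:\ g:\mathcal F\to\mathbf R,\ |g(x)-g(y)|\le\psi(|x-y|)\Big\}.\tag{9}$$
For such $g$ and any coupling, $\int g\,d\nu=\sum\pi(x,y)(g(x)-g(y))\le\sum\pi\psi$. Conversely (for $\nu\ne0$), finite linear programming duality provides $\alpha$ on $\operatorname{supp}\nu_+$ and $\beta$ on $\operatorname{supp}\nu_-$ with $\alpha(x)-\beta(y)\le\psi(|x-y|)$ and $\int\alpha\,d\nu_+-\int\beta\,d\nu_-=W_\psi(\nu)$. Put $g(z)=\min_y(\beta(y)+\psi(|z-y|))$. Then $g\le\beta$ on $\operatorname{supp}\nu_-$ since $\psi(0)=0$, $g\ge\alpha$ on $\operatorname{supp}\nu_+$, and $|g(z)-g(z')|\le\psi(|z-z'|)$ by the triangle inequality of Section 2; so $\int g\,d\nu\ge W_\psi(\nu)$. By (9), $W_\psi$ is subadditive, positively homogeneous and even in $\nu$.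

**Theorem 6.** For concave $\psi_1,\dots,\psi_m:\mathbf R_+\to\mathbf R_+$ with $\psi_i(0)=0$ and $\psi=\sum\psi_i$, and every $\nu$ as above,
$$W_\psi(\nu)\le\gamma^*\sum_{i=1}^mW_{\psi_i}(\nu).$$

The proof occupies Sections 7 and 8. First we show that this is what we need.

**Proposition 7.** Theorem 6 implies that $\gamma^*$ is admissible.

*Proof.* Let $\psi_n$ be concave, $\sum\psi_n<\infty$, $f\in C[0,1]$, $\omega(f;\cdot)\le\sum\psi_n$.

**Step 1: removing jumps at $0$.** This step reduces to the case $\psi_n(0)=\psi_n(0+)=0$. Let $j_n=\psi_n(0+)$, $\bar\psi_n=\psi_n-j_n$ on $(0,\infty)$, $\bar\psi_n(0)=0$, $J=\sum j_n\le\sum\psi_n(1)<\infty$ and $\bar\psi=\sum\bar\psi_n$. The $\bar\psi_n$ are concave and nonnegative. By dominated convergence (dominated by $\bar\psi_n(1)$ for $t\le1$), $\bar\psi(0+)=0$. If $J=0$, then $0\le\psi_n(0)\le\psi_n(0+)=0$ and nothing is to be done. If $J>0$, put $\epsilon(t)=\sup_{0<s\le t}(\omega(f;s)-\bar\psi(s))_+$ for $t>0$. Then $\epsilon\le J$, and $\epsilon(t)\le\omega(f;t)$, so $\epsilon(0+)=0$. Let $\eta$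 be the least concave majorant of $\epsilon$ on $(0,\infty)$, with $\eta(0)=0$. Then $\eta\le J$. Also $\eta(0+)=0$: given $\rho>0$ choose $\delta$ with $\epsilon\le\rho$ on $(0,\delta]$; then $\epsilon(t)\le\rho+Jt/\delta$ for all $t>0$, the right side is concave, so $\eta(t)\le\rho+Jt/\delta$ and $\eta(0+)\le\rho$. Put $\tilde\psi_n=\bar\psi_n+\frac{j_n}J\eta$. These are concave and vanish continuously at $0$; $\tilde\psi_n\le\bar\psi_n+j_n=\psi_n$ on $(0,\infty)$ and $\tilde\psi_n(0)=0\le\psi_n(0)$; and $\omega(f;\cdot)\le\bar\psi+\epsilon\le\bar\psi+\eta=\sum\tilde\psi_n$ on $(0,\infty)$. It suffices to split $f$ along the $\tilde\psi_n$. So we assume $\psi_n(0)=\psi_n(0+)=0$.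

**Step 2: splitting on a finite set.** This step uses Theorem 6 and a separation argument. Let $\psi=\sum\psi_n$, let $0\in\mathcal F\subset[0,1]$ be finite, and let $B_n$ be the set of $g:\mathcal F\to\mathbf R$ with $g(0)=0$ and $|g(x)-g(y)|\le\psi_n(|x-y|)$. It is compact and convex, and $|g|\le\psi_n(1)$ on it. As $\sum\psi_n(1)<\infty$, the map $(g_n)\mapsto\sum g_n$ is continuous on the compact product $\prod B_n$, so $\sum_nB_n$ is compact and convex. Suppose $f-f(0)\notin\gamma^*\sum_nB_n$ on $\mathcal F$. By the separation theorem there is a signed measure $\nu$ on $\mathcal F$ with $\int(f-f(0))\,d\nu>\gamma^*\sum_n\sup_{B_n}\int g\,d\nu$. All functions here vanish at $0$, so we may choose the mass of $\nu$ at $0$ such that $\nu(\mathcal F)=0$. By (9), adding constants to normalize $g(0)=0$, we get $\sup_{B_n}\int g\,d\nu=W_{\psi_n}(\nu)$. But $f$ satisfies the constraint in (9) for $\psi$; and an optimal coupling for $\psi_1+\dots+\psi_m$ has mass $\nu_+(\mathcal F)$ and moves mass by distances at most $1$. Hence for every $m$, with Theorem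 6,
$$\int(f-f(0))\,d\nu\le W_\psi(\nu)\le W_{\psi_1+\dots+\psi_m}(\nu)+\nu_+(\mathcal F)\sum_{n>m}\psi_n(1)\le\gamma^*\sum_nW_{\psi_n}(\nu)+\nu_+(\mathcal F)\sum_{n>m}\psi_n(1).$$
Letting $m\to\infty$ contradicts the choice of $\nu$. So $f-f(0)\in\gamma^*\sum_nB_n$ on $\mathcal F$.

**Step 3: passage to $[0,1]$.** This step refines the finite sets. For $\mathcal F_r=\{i2^{-r}\}_{i=0}^{2^r}$ Step 2 gives $f-f(0)=\sum_nf_n^{(r)}$ on $\mathcal F_r$ with $f_n^{(r)}(0)=0$, $|f_n^{(r)}(x)-f_n^{(r)}(y)|\le\gamma^*\psi_n(|x-y|)$ and $|f_n^{(r)}|\le\gamma^*\psi_n(1)$. By a diagonal argument, along a subsequence of $r$ the limits $f_n(x)=\lim f_n^{(r)}(x)$ exist for all $n$ and all dyadic $x\in[0,1]$. Then $|f_n(x)-f_n(y)|\le\gamma^*\psi_n(|x-y|)$ for dyadic $x,y$. As $\psi_n(0+)=0$, $f_n$ is uniformly continuous and extends to $[0,1]$; as $\psi_n$ is continuous and nondecreasing, $\omega(f_n;\cdot)\le\gamma^*\psi_n$. By dominated convergence (dominated by $\gamma^*\psi_n(1)$), $f-f(0)=\sum f_n$ at dyadic points. The series converges uniformly by the Weierstrass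 test, so equality holds in $C[0,1]$. Add the constant $f(0)$ to $f_1$. $\square$

## 7. Pruning a set of intervals: a lower bound for $\sum W_{\psi_i}$

We begin the proof of Theorem 6. Only the values of the $\psi_i$ at the finitely many distances between points of $\operatorname{supp}\nu$ matter. So replace each $\psi_i$ by its piecewise linear interpolant at $0$ and these distances $s_1<s_2<\cdots$, constant beyond the largest. It is concave and nondecreasing, hence
$$\psi_i=\sum_kc_{ik}\min(\cdot,s_k),\qquad c_{ik}\ge0,$$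
where $c_{ik}$ is the drop of slope at $s_k$. Write $W_s=W_{\min(\cdot,s)}$. Since the minimum of a sum is at least the sum of the minima, $W_{\psi_i}(\nu)\ge\sum_kc_{ik}W_{s_k}(\nu)$. So we need good lower bounds for $W_s(\nu)$, for all $s$ at once.

**Step 1: from measures to sets.** This step reduces the lower bound to sets. Let $G(t)=-\nu((-\infty,t])$, a right-continuous step function with compact support. For a bounded finite union $E$ of intervals $[\alpha,\beta)$, written with disjoint maximal intervals, let
$$\nu_E=\sum(\delta_\beta-\delta_\alpha),\qquad m_s(E)=\inf_A\Big\{|E\triangle A|+\frac s2\#\partial A\Big\},$$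
the infimum over bounded finite unions $A$ of such intervals. For $\nu=\nu_E$ one has $G=1_E$. The functional in $m_s$ has the same structure as the estimate in Step 3 of Proposition 2: the measure of the set on which $E$ is changed, plus $s$ per interval of the new set.

Let $\pi$ be a coupling of $\nu_+,\nu_-$. A pair $(x,y)$ contributes to $G$ the function $\pm\pi(x,y)$ times the indicator of the half-open interval $[\cdot,\cdot)$ between $x$ and $y$. Write $G=g_0+b$, where $g_0$ collects the pairs with $|x-y|<s$ and $b$ those with $|x-y|\ge s$. Then $\int|g_0|\le\sum_{|x-y|<s}\pi(x,y)|x-y|$ and $\operatorname{Var}(b)\le2\sum_{|x-y|\ge s}\pi(x,y)$, so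
$$\sum\pi(x,y)\min(|x-y|,s)\ \ge\ \int|G-b|+\frac s2\operatorname{Var}(b)=\int_{\mathbf R}\Big(|E_\tau\triangle A_\tau|+\frac s2\#\partial A_\tau\Big)d\tau,$$
with $E_\tau=\{G>\tau\}$, $A_\tau=\{b>\tau\}$. The equality holds because $|G(t)-b(t)|=\int|1_{G(t)>\tau}-1_{b(t)>\tau}|\,d\tau$, and because a jump of $b$ between two values is a boundary point of $A_\tau$ exactly for the $\tau$ between them (up to an endpoint). For $\tau<0$ pass to the complements $\{G\le\tau\}$, $\{b\le\tau\}$, which are bounded and give the same integrand.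

$G$ takes finitely many values, $0$ among them. On each open gap between consecutive values the set $E_\tau$ (or its complement, if the gap is below $0$) is constant; call it $E^l$, let $r_l>0$ be the length of the gap and $\epsilon_l=+1$ or $-1$ according as the gap is above or below $0$. Then $G=\sum_lr_l\epsilon_l1_{E^l}$, and we have shown
$$\nu=\sum_lr_l\epsilon_l\,\nu_{E^l},\qquad W_s(\nu)\ge\sum_lr_l\,m_s(E^l)\quad\text{for all }s>0.\tag{10}$$
The sets $E^l$ do not depend on $s$.

**Step 2: $m_s(E)$ is a finite minimum.** This step discretizes. Let $E$ have endpoints (*nodes*) $x_1<\dots<x_{2m}$, and $h_i=x_{i+1}-x_i$. Let $p$ be an endpoint of $A$ which is not a node. As long as $p$ meets no node and no other endpoint of $A$, the cost is an affine function of $p$; move $p$ in a direction in which the cost does not increase, until it hits a node or another endpoint of $A$. In the second case an interval or a gap of $A$ closes and $\#\partial A$ drops by $2$. The point cannot run off to infinity, because outside $[x_1,x_{2m}]$ the decreasing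 direction is the one that shrinks $A$. Each move lowers the number of endpoints of $A$ that are not nodes. So we may assume $\partial A\subset\{x_i\}$, i.e. $A$ is a union of intervals $[x_i,x_{i+1})$. Let $a_i=1$ or $0$ according as $[x_i,x_{i+1})\subset A$ or not. We get $m_s(E)=m_s(h_1,\dots,h_{2m-1})$, where for arbitrary positive $h_i$
$$m_s(h_1,\dots,h_{2m-1})=\min_a\ \sum_{i=1}^{2m-1}h_i|a_i-e_i|+\frac s2\sum_{i=0}^{2m-1}|a_i-a_{i+1}|,\tag{11}$$
with $a_i\in\{0,1\}$, $a_0=a_{2m}=0$, and $e_i=1$ for odd $i$, $e_i=0$ for even $i$. We call the first sum the mismatch and the second term the boundary term.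

**Lemma 8.** (i) If $2\le i\le2m-2$ and $h_i\le\min(h_{i-1},h_{i+1})$, then $m_s(h)\ge\min(h_i,s)+m_s(h')$, where $h'$ arises by replacing $h_{i-1},h_i,h_{i+1}$ by the single entry $h_{i-1}-h_i+h_{i+1}$.
(ii) If $m\ge2$ and $h_1\le h_2$, then $m_s(h)\ge\min(h_1,s)+m_s(h_3,\dots,h_{2m-1})$; similarly at the right end.
(iii) $m_s(h_1)=\min(h_1,s)$.

*Proof.* (i) Let $e=e_{i-1}=e_{i+1}$, so $e_i=1-e$; the merged entry also has target label $e$. Let labels $a$ be given. We choose a label for the merged entry so that the cost drops by at least $\min(h_i,s)$.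

- $a_{i-1}=a_{i+1}=e$: use $e$. If $a_i=e$, the mismatch drops by $h_i$; if $a_i=1-e$, two boundary points disappear and the cost drops by $s$.
- $a_{i-1}=a_{i+1}=1-e$: use $1-e$. The mismatch drops from at least $h_{i-1}+h_{i+1}$ to $h_{i-1}-h_i+h_{i+1}$, i.e. by at least $h_i$; the boundary term does not increase.
- Exactly one of $a_{i-1},a_{i+1}$ equals $e$: use $e$. The mismatch of the three entries, at least $\min(h_{i-1},h_{i+1})\ge h_i$, drops to $0$. The old label sequence from $a_{i-2}$ to $a_{i+2}$ passes through the value $e$, so by the triangle inequality the boundary term does not increase.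

(ii) Drop $a_1,a_2$. If $a_2=0$ the cost drops by at least $h_1$ (if $a_1=0$) or by at least $s$ (if $a_1=1$, two boundary points). If $a_2=1$ the mismatch drops by at least $h_2\ge h_1$, and the boundary term does not increase by the triangle inequality.

(iii) The choices $a_1=0$ and $a_1=1$ cost $h_1$ and $s$. $\square$

**Definition (pruning).** Start with the pieces $[x_i,x_{i+1}]$ and heights $h_i$. Repeatedly take a piece of globally smallest height. If it is interior, *merge* it with its two neighbours into one piece, of height $h_{i-1}-h_i+h_{i+1}$. If it is an end piece and there are at least three pieces, *remove* it together with its neighbour. When a single piece is left, record it and stop. Let $p_1,\dots,p_m$ be the heights of the pieces selected, including the last one.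

The number of pieces starts at $2m-1$ and drops by $2$ each time, so there are indeed $m$ records. A merged height is at least $\max(h_{i-1},h_{i+1})$, so the minimal height never decreases.

For $E=[0,3)\cup[4,7)$ the heights are $3,1,3$. The middle piece is selected and merged; the new piece has height $5$ but length $7$. The records are $p=(1,5)$. In (11), the candidates $A=E$, $A=[0,7)$, $A=\emptyset$ cost $2s$, $1+s$, $6$, the remaining labellings cost more than one of these, and $\min(2s,1+s,6)=\min(1,s)+\min(5,s)$. For $E=[0,1)\cup[3,7)$ the heights are $1,2,4$; the first two pieces are removed, and $p=(1,4)$.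

**Step 3: conclusion of the lower bound.** Since each selected height is globally minimal, Lemma 8 applies at every stage, and $m_s(E)\ge\sum_j\min(p_j(E),s)$ for all $s$. With (10) and $\psi=\sum_i\psi_i=\sum_{i,k}c_{ik}\min(\cdot,s_k)$,
$$\sum_iW_{\psi_i}(\nu)\ge\sum_{i,k}c_{ik}W_{s_k}(\nu)\ge\sum_lr_l\sum_j\psi(p_j(E^l)).$$
On the other side, $W_\psi(\nu)\le\sum_lr_lW_\psi(\nu_{E^l})$ by (10), subadditivity and evenness. So Theorem 6 follows from the next proposition.

**Proposition 9.** If $\psi$ is concave and piecewise linear with finitely many kinks, and $\psi(0)=0$, then $W_\psi(\nu_E)\le\gamma^*\sum_j\psi(p_j(E))$.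

(Here $\psi$ maps $\mathbf R_+$ to $\mathbf R_+$ and is continuous at $0$, as in our situation.)

## 8. Matching along the pruning: proof of Proposition 9

The pruning tells us how to build a matching of the nodes of $\nu_E$, and hence an upper bound for $W_\psi(\nu_E)$. The nodes $x_1<\dots<x_{2m}$ alternate in sign. A piece $Y=[x_i,x_{i'}]$ which arises in the pruning has $i'-i$ odd, so both its open and its closed interval contain equally many nodes of each sign.

**Definition.** For such a piece let $O(Y)$ be the minimal cost $\sum\psi(\text{distance})$ of a perfect matching (of opposite signs) of the nodes in the open interval, $Cl(Y)$ the same for the closed interval, $L$ the length, $h$ the height, and $I(Y)$ the sum of $\psi(h_d)$ over all merges performed inside $Y$, $h_d$ being the height of the middle piece of the merge.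

In the example $E=[0,3)\cup[4,7)$ the merged piece $[0,7]$ has $O=\psi(1)$, $Cl=\min(2\psi(3),\psi(7)+\psi(1))$, $I=\psi(1)$, $L=7$, $h=5$.

Initially $h=L$, $O=I=0$ and $Cl=\psi(L)$. Always $0<h\le L$, since under a merge $h_U=h_1-h_d+h_2\le L_1+L_2\le L_U$. Matching the two endpoints of $Y$, which have opposite signs, with each other gives
$$Cl(Y)\le O(Y)+\psi(L).\tag{12}$$
If $U$ is merged from consecutive pieces $u_1,d,u_2$, the open nodes of $U$ are those of $u_1$ (open), $d$ (closed), $u_2$ (open), and the closed nodes of $U$ are those of $u_1$ (closed), $d$ (open), $u_2$ (closed). Hence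
$$O(U)\le O(u_1)+Cl(d)+O(u_2),\quad Cl(U)\le Cl(u_1)+O(d)+Cl(u_2),\quad I(U)=I(u_1)+I(u_2)+I(d)+\psi(h_d).\tag{13}$$

### 8.1 Where the direct induction breaks

What we want at the end is $O\le\gamma I$ for every piece and $Cl\le\gamma(I+\psi(h))$ for the selected one. So let us try to carry exactly these two inequalities through the merges. The first one is fine: by (13), $O(U)\le\gamma(I_1+I_d+\psi(h_d)+I_2)=\gamma I(U)$. For the second, (13) yields $Cl(U)\le\gamma\big(I_1+I_2+I_d+\psi(h_1)+\psi(h_2)\big)$, so we would need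
$$\psi(h_1)+\psi(h_2)\le\psi(h_d)+\psi(h_1+h_2-h_d).$$
Concavity gives the opposite inequality, as $h_d\le h_1,h_2$. With $\psi=\min(t,1)$, $h_1=h_2=1$, $h_d=\frac12$ the two sides are $2$ and $\frac32$, and the induction stops.

For an affine function in place of $\psi$ there would be equality. This suggests carrying $\ell(h)$ instead of $\psi(h)$, where $\ell$ is the line extending that linear segment of $\psi$ on which the current minimal height lies. Merging is then lossless, but when the minimal height passes a kink of $\psi$ we must go to a new line, and $H=\ell(h)$ drops. At that moment the only fresh information is (12), $Cl\le O+\psi(L)$, and $L$ can be much larger than $h$: by merging equal pieces three at a time, $3^k$ pieces of height $1$ end in one piece of height $1$ and length $3^k$. So the inequality has to record the length too, through $\Lambda=\ell(L)$.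

Finally, since $O$ and $Cl$ exchange roles for the middle piece in (13), it is natural to carry all combinations $(1+\kappa)O+(1-\kappa)Cl$, $|\kappa|\le1$, and to use $-\kappa$ for the middle piece. Suppose the right sides are $\gamma[2I+A(\kappa)H-B(\kappa)\Lambda]$. In a merge, the coefficients of $H_d$ match if $A(\kappa)+A(-\kappa)=2$, and those of $\Lambda$ match if $B$ is even. We take $A=1-\sin\phi$ and $B=c\cos\phi$ with $\phi=\kappa\theta_0$; the passage of kinks will show why sine and cosine are a good pair.

### 8.2 The family of inequalities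

Put $T(\theta)=\frac{1+\sin\theta}{\cos\theta}$ as in Section 5 and $c=1/T(\theta_0)=\frac{\cos\theta_0}{1+\sin\theta_0}$. From $\theta_0=\cos\theta_0$ and $\gamma=\frac{1+\sin\theta_0}{\cos^2\theta_0}$ we get
$$\gamma c\,\theta_0=\frac{\theta_0}{\cos\theta_0}=1,\qquad c\cos\theta_0=\frac{\cos^2\theta_0}{1+\sin\theta_0}=1-\sin\theta_0,\qquad cT(\theta)\le1\quad(|\theta|\le\theta_0),\tag{14}$$
the last because $T$ is increasing.

**Definition.** For an affine function $\ell\ge\psi$ on $\mathbf R_+$ which coincides with $\psi$ on one of its linear segments, put $H=\ell(h)$, $\Lambda=\ell(L)$, and let $\mathrm{Inv}(\ell)$ for a piece be the statement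
$$(1+\kappa)O+(1-\kappa)Cl\le\gamma\big[2I+H-H\sin\phi-c\Lambda\cos\phi\big]\quad\text{for all }\kappa\in[-1,1],\quad\phi=\kappa\theta_0.$$

**Claim.** Throughout the pruning all current pieces satisfy $\mathrm{Inv}(\ell)$, where $\ell$ is updated as follows. Initially $\ell(t)=\psi'(0+)t$. Before each selection, with $\mu$ the current minimal height, $\ell$ is passed successively through all kinks $k<\mu$ not yet passed, each time to the next linear segment.

Since the minimal height never decreases, this is consistent, and $\ell(\mu)=\psi(\mu)$ at the selection. By concavity $\ell\ge\psi$, and the slope of $\ell$ is $\ge0$ because $\psi$ is nondecreasing. By (14), $\kappa=\phi/\theta_0=\gamma c\phi$.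

**Step 1: the start.** This step verifies $\mathrm{Inv}$ for the initial pieces. Here $O=I=0$, $Cl=\psi(L)\le wL$ with $w=\psi'(0+)$, and $H=\Lambda=wL$. As $1-\kappa\ge0$, it suffices that
$$Z(\phi):=\gamma(1-\sin\phi-c\cos\phi)-1+\gamma c\phi\ge0\quad\text{on }[-\theta_0,\theta_0].$$
By (14), $Z'(\phi)=\gamma\big(c(1+\sin\phi)-\cos\phi\big)=\gamma\cos\phi\,(cT(\phi)-1)\le0$ and $Z(\theta_0)=\gamma(1-\sin\theta_0-c\cos\theta_0)-1+1=0$. So $Z\ge0$.

**Step 2: passing a kink $k$.** This step shows that changing $\ell$ preserves $\mathrm{Inv}$ for every current piece. Let the slope change from $w$ to $w'$, $0\le w'<w$. Every piece has $h>k$. Put $\eta=h-k>0$ and $\xi=L-k\ge\eta$. The new values are $H'=\psi(k)+w'\eta$ and $\Lambda'=\psi(k)+w'\xi$, while $H=\psi(k)+w\eta$ and $\Lambda=\psi(k)+w\xi$. Let $\Delta=Cl-O$. By (12), $\Delta\le\psi(L)\le\Lambda'$. The left side of $\mathrm{Inv}$ is $O+Cl-\kappa\Delta$ with $\kappa=\gamma c\phi$, so the new statement is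
$$O+Cl\le\gamma\big(2I+H'-n(\phi)\big)\quad(|\phi|\le\theta_0),\qquad n(\phi)=H'\sin\phi+c\Lambda'\cos\phi-c\phi\Delta.\tag{15}$$
There are two regions of $\phi$.

*Where $cT(\phi)\ge\eta/\xi$, the old statement implies the new one.* The new right side of $\mathrm{Inv}$ minus the old one is
$$\gamma(w-w')\big[c\xi\cos\phi-\eta(1-\sin\phi)\big]=\gamma(w-w')\cos\phi\,\big[c\xi-\eta/T(\phi)\big],$$
because $1-\sin\phi=\cos\phi/T(\phi)$; this is $\ge0$ here.

*Where $cT(\phi)\le\eta/\xi$, the function $n$ is nondecreasing.* First, $H'\ge\frac\eta\xi\Lambda'$, since $\xi H'-\eta\Lambda'=\psi(k)(\xi-\eta)\ge0$. Hence, using $\Delta\le\Lambda'$,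
$$n'(\phi)=H'\cos\phi-c\Lambda'\sin\phi-c\Delta\ge H'\cos\phi-c\Lambda'(1+\sin\phi)=\cos\phi\,\big(H'-c\Lambda'T(\phi)\big)\ge0 .$$

As $T$ is increasing, the second region is empty or an initial interval of $[-\theta_0,\theta_0]$; as $cT(\theta_0)=1\ge\eta/\xi$, the first region is not empty, and the two share the point where $cT=\eta/\xi$, if the second is not empty. So the maximum of $n$ over $[-\theta_0,\theta_0]$ is attained at some $\phi'$ with $cT(\phi')\ge\eta/\xi$. At $\phi'$ the new statement holds by the first case. For every other $\phi$,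
$$O+Cl\le\gamma\big(2I+H'-n(\phi')\big)\le\gamma\big(2I+H'-n(\phi)\big),$$
which is (15). So the whole family of parameters is used: the inequalities in the second region are recovered from the one at $\phi'$.

**Step 3: merging.** This step shows that a merge preserves $\mathrm{Inv}(\ell)$. Let $d$ be the selected piece, so $H_d=\ell(h_d)=\psi(h_d)$. Add $\mathrm{Inv}$ for $u_1$ and $u_2$ with parameter $\kappa$ and for $d$ with parameter $-\kappa$. The left sides add up to
$$(1+\kappa)\big(O_1+Cl_d+O_2\big)+(1-\kappa)\big(Cl_1+O_d+Cl_2\big)\ge(1+\kappa)O(U)+(1-\kappa)Cl(U),$$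
by (13) and $1\pm\kappa\ge0$. So
$$(1+\kappa)O(U)+(1-\kappa)Cl(U)\le\gamma\big[2(I_1+I_2+I_d)+H_1+H_2+H_d-(H_1+H_2-H_d)\sin\phi-c(\Lambda_1+\Lambda_2+\Lambda_d)\cos\phi\big].$$
As $\ell$ is affine, $H_U=\ell(h_1-h_d+h_2)=H_1+H_2-H_d$. Hence, by (13) and $\psi(h_d)=H_d$,
$$2I_U+H_U=2(I_1+I_2+I_d)+2H_d+H_1+H_2-H_d=2(I_1+I_2+I_d)+H_1+H_2+H_d .$$
Also $\Lambda_U=\Lambda_1+\Lambda_2+\Lambda_d-2\ell(0)\le\Lambda_1+\Lambda_2+\Lambda_d$, since $\ell(0)\ge\psi(0)=0$, and $\cos\phi>0$. So the right side is at most $\gamma[2I_U+H_U-H_U\sin\phi-c\Lambda_U\cos\phi]$, and $\mathrm{Inv}(\ell)$ holds for $U$.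

A removal leaves the other pieces unchanged. The Claim is proved.

**Step 4: what $\kappa=\pm1$ says.** This step extracts the two inequalities we wanted in 8.1. Note $0\le H\le\Lambda$, as $\ell$ is nondecreasing with $\ell\ge\psi\ge0$. With $\kappa=1$ and $c\cos\theta_0=1-\sin\theta_0$,
$$2O\le\gamma\big[2I+(1-\sin\theta_0)(H-\Lambda)\big],\qquad\text{so}\qquad O\le\gamma I .$$
With $\kappa=-1$,
$$2Cl\le\gamma\big[2I+(1+\sin\theta_0)H-(1-\sin\theta_0)\Lambda\big]\le\gamma\big[2I+2H\sin\theta_0\big].$$
For a selected piece $H=\psi(h)$, so there $Cl\le\gamma(I+\psi(h))$.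

**Step 5: the matching.** This step assembles a matching of all nodes. When an end piece $Y_1$ is selected and removed with its neighbour $Y_2$, match the nodes of the closed piece $Y_1$ among themselves at cost $Cl(Y_1)$ and the interior nodes of $Y_2$ among themselves at cost $O(Y_2)$; the far endpoint of $Y_2$ remains as an end node of the rest. Match the nodes of the last (closed) piece at cost $Cl$. Every node is matched exactly once, with a node of opposite sign. By Step 4 the total cost is at most $\gamma$ times
$$\sum_{\text{removals}}\big(I(Y_1)+\psi(h_{Y_1})+I(Y_2)\big)+I(\text{last})+\psi(h_{\text{last}}).$$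
Every selected piece is either the middle piece of a merge, and then counted once in the $I$ of the piece which finally contains it, or a removed end piece $Y_1$, or the last piece. So the sum equals $\sum_j\psi(p_j(E))$, and $W_\psi(\nu_E)\le\gamma^*\sum_j\psi(p_j(E))$. This proves Proposition 9. $\square$

Proposition 9 gives Theorem 6 by Step 3 of Section 7, and Proposition 7 then shows that $\gamma^*$ is admissible. By Proposition 5 no admissible constant is smaller than $\gamma^*$. Hence $\inf\gamma=\gamma^*=\frac1{1-\sin\theta_0}$, the infimum is attained, and Theorem 1 is proved. $\blacksquare$
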